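# Lipschitz functions that attain their norm, and the Radon–Nikodým property of $\mathcal F(M)$

## 1. Slope one on a fat closed set, no secant of slope one

Enumerate the rationals of $(0,1)$ as $q_1,q_2,\dots$ and put
$$U=(0,1)\cap\bigcup_{n\ge1}\left(q_n-2^{-n-2},\,q_n+2^{-n-2}\right),\qquad A=[0,1]\setminus U,\qquad f_0(t)=\bigl|[0,t]\setminus U\bigr| ,$$
where $|\cdot|$ is Lebesgue measure. The set $U$ is open and dense in $[0,1]$, and $|U|\le\sum_n2^{-n-1}=\frac12$. So $A$ is compact and $|A|\ge\frac12$.

The function $f_0$ has two properties that seem to pull in opposite directions. For $s<t$ in $[0,1]$,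
$$0\le f_0(t)-f_0(s)=(t-s)-|U\cap[s,t]|<t-s,$$
because $U\cap(s,t)$ is a nonempty open set. So no secant of $f_0$ has slope $1$. On the other hand, $f_0'(t)=1$ for almost every $t\in A$, by Lebesgue's differentiation theorem. Now let
$$\mu(h)=\int_Ah'(t)\,dt$$
for Lipschitz $h:[0,1]\to\mathbb R$. If $h$ has Lipschitz constant $L(h)$, then $|\mu(h)|\le|A|\,L(h)$, while $\mu(f_0)=|A|$. Hence $L(f_0)=1$. The functional $\mu$ sees this constant exactly, and no pair of points sees it.

The pair $(f_0,\mu)$ is what the first half of these notes turns on. It serves to separate two notions of norm attainment for Lipschitz functions, on the interval and then on every complete metric space whose free space fails the Radon–Nikodým property. The notes define these notions, show how the pair is carried to such a space, and then prove a converse, for which a second object is needed: a representing measure chosen by an extremal principle.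

## 2. Lipschitz-free spaces, two kinds of norm attainment, and the RNP

Throughout, $M$ is a complete metric space with a base point $0\in M$ and at least two points. (If $M$ has one point, then $\mathcal F(M)=\{0\}$ and there is nothing to prove.)

**Definition (Lipschitz functions).** $\mathrm{Lip}_0(M,\mathbb R)$, or $\mathrm{Lip}_0(M)$, is the Banach space of Lipschitz $f:M\to\mathbb R$ with $f(0)=0$, normed by the Lipschitz constant
$$\|f\|=\sup\left\{\frac{|f(p)-f(q)|}{d(p,q)}:p\ne q\in M\right\}.$$

**Definition (free space, molecules).** For $p\in M$ let $\delta_p\in\mathrm{Lip}_0(M)^*$ be $\delta_p(f)=f(p)$; so $\delta_0=0$. The *Lipschitz-free space* $\mathcal F(M)$ is the closed linear span of the $\delta_p$ in $\mathrm{Lip}_0(M)^*$. For $x\ne y$ the *molecule* $m_{xy}$ is $(\delta_x-\delta_y)/d(x,y)$.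

We use the following textbook facts.

* *Duality.* $\mathcal F(M)^*$ is isometrically $\mathrm{Lip}_0(M)$: the function $f$ acts by $\delta_p\mapsto f(p)$. We write $f(\nu)$ for the value of $f$ at $\nu\in\mathcal F(M)$.
* *McShane's theorem.* If $D$ is a metric on $M$, $S\subset M$ is nonempty and $f:S\to\mathbb R$ is $1$-Lipschitz for $D$, then $F(p)=\inf_{a\in S}(f(a)+D(a,p))$ is $1$-Lipschitz for $D$ on $M$ and extends $f$.
* *Norms.* We have $\|\delta_x-\delta_y\|=d(x,y)$: the bound $\le$ is clear, and $\ge$ comes from testing with $d(\cdot,y)-d(0,y)$. So $\|m_{xy}\|=1$.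
* *Pointwise convergence.* If a net $(g_i)$ is bounded in $\mathrm{Lip}_0(M)$ and $g_i\to g$ pointwise, then $g_i(\nu)\to g(\nu)$ for every $\nu\in\mathcal F(M)$. This is clear for finite combinations of the $\delta_p$, and these are norm dense. So on bounded sets pointwise convergence is weak* convergence.
* *Subspaces.* If $0\in N\subset M$, then $\mathcal F(N)$ sits isometrically in $\mathcal F(M)$, because each function in the unit ball of $\mathrm{Lip}_0(N)$ extends to one in the unit ball of $\mathrm{Lip}_0(M)$.

**Definition (norm attainment).** $f\in\mathrm{SNA}(M,\mathbb R)$ ($f$ *strongly attains its norm*) if $\|f\|=\frac{|f(p)-f(q)|}{d(p,q)}$ for some $p\ne q$ in $M$. $f\in\mathrm{NA}(\mathcal F(M),\mathbb R)$ if $f$, as a functional on $\mathcal F(M)$, attains its norm on the closed unit ball $B_{\mathcal F(M)}$.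

Strong attainment at $p,q$ means attainment at the molecule $m_{pq}$, so always $\mathrm{SNA}(M,\mathbb R)\subseteq\mathrm{NA}(\mathcal F(M),\mathbb R)$.

**Definition (RNP).** A Banach space $X$ has the *Radon–Nikodým property* if every nonempty bounded closed convex $C\subset X$ is *dentable*: $C$ has slices $\{x\in C:\varphi(x)>\sup_C\varphi-\alpha\}$ ($\varphi\in X^*$, $\alpha>0$) of arbitrarily small diameter.

For example, the unit ball of $L^1[0,1]$ is not dentable. Let $g\in L^\infty$ with $\|g\|_\infty=1$ and $\alpha>0$. The set $\{|g|>1-\alpha\}$ has positive measure and contains disjoint sets $B_1,B_2$ of positive measure. The functions $\operatorname{sign}(g)\chi_{B_j}/|B_j|$ lie in the slice of $g$ and $\alpha$, at distance $2$ from each other. (For general $\varphi\neq 0$, scale; for $\varphi=0$ the slice is the whole ball.)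

**Definition (pure 1-unrectifiability).** $M$ is *purely 1-unrectifiable* if it contains no bi-Lipschitz image of a compact subset of $\mathbb R$ of positive measure.

For example, a compact null set $N\subset\mathbb R$ is purely 1-unrectifiable: if $\gamma:K\to N$ is bi-Lipschitz, then $K$ is the image of the null set $\gamma(K)$ under the Lipschitz map $\gamma^{-1}$, so $|K|=0$.

Two theorems are quoted without proof.

* **[AGPP]** (Aliaga, Gartland, Petitjean, Procházka, *Purely 1-unrectifiable metric spaces and locally flat Lipschitz functions*, Trans. Amer. Math. Soc. 375 (2022), Theorem C.) For complete $M$, $\mathcal F(M)$ has the RNP if and only if $M$ is purely 1-unrectifiable.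
* **[Ph]** (Phelps, J. Funct. Anal. 1974; see Diestel–Uhl, *Vector Measures*.) In a space with the RNP every nonempty closed bounded convex set is the closed convex hull of its strongly exposed points; in particular it has an extreme point.

The problem, posed in "Strongly norm attaining Lipschitz maps" (http://ugr.es/~mmartins/Curriculum/Charlas/2024_Complutense_handout.pdf), is this: *if $\mathrm{SNA}(M,\mathbb R)=\mathrm{NA}(\mathcal F(M),\mathbb R)$, must $\mathcal F(M)$ have the RNP?* In plain words: suppose every Lipschitz function that attains its norm somewhere on the ball of the free space already attains it at a pair of points. Does this force the geometry of $\mathcal F(M)$ to be good?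

## 3. Finite spaces, an infinite discrete space, the interval

*Finite $M$.* The supremum defining $\|f\|$ is a maximum, so every $f$ is in $\mathrm{SNA}$, and $\mathrm{SNA}=\mathrm{NA}$. The space $\mathcal F(M)$ is finite-dimensional and has the RNP.

*A discrete $M$.* Let $M=\{0,1,2,\dots\}$ with $d(m,n)=1$ for $m\ne n$. Compact subsets are finite, so $M$ is purely 1-unrectifiable and $\mathcal F(M)$ has the RNP. If $\nu=\sum_{n\ge1}a_n\delta_n$ is a finite sum, then testing with the indicators of $\{n\ge1:a_n>0\}$ and of $\{n\ge1:a_n<0\}$, which are $1$-Lipschitz and vanish at $0$, gives $\sum a_n^+\le\|\nu\|$ and $\sum a_n^-\le\|\nu\|$. So $\|\nu\|\le\sum|a_n|\le2\|\nu\|$. Hence every $\nu\in\mathcal F(M)$ is $\sum_{n\ge1}a_n\delta_n$ with $\sum|a_n|<\infty$, and still $\sum a_n^+\le\|\nu\|$. Consider $f(0)=0$, $f(n)=1-\frac1n$ for $n\ge1$. Then $\|f\|=1$ and $f\notin\mathrm{SNA}$. Is $f$ in $\mathrm{NA}$? If some $a_n>0$, then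
$$f(\nu)=\sum_{n\ge1}a_n\left(1-\tfrac1n\right)\le\sum_{n\ge1}a_n^+\left(1-\tfrac1n\right)<\sum a_n^+\le\|\nu\|,$$
and if no $a_n$ is positive, then $f(\nu)\le0$. So $f\notin\mathrm{NA}$: this $f$ does not separate the two classes.

*The interval $M=[0,1]$.* The map $f\mapsto f'$ is an isometry of $\mathrm{Lip}_0$ onto $L^\infty$, and $f(\delta_t)=\int f'\chi_{[0,t]}$. So $\delta_t\mapsto\chi_{[0,t]}$ identifies $\mathcal F([0,1])$ with $L^1[0,1]$: it carries finite combinations of the $\delta_t$ isometrically onto a dense space of step functions. This space fails the RNP. A function $f$ is in $\mathrm{NA}$ exactly when $|f'|=\|f\|$ on a set of positive measure. It is in $\mathrm{SNA}$ exactly when $f'$ is a.e. equal to $\|f\|$, or a.e. equal to $-\|f\|$, on some nondegenerate interval. The function $f_0$ of Section 1 is in $\mathrm{NA}$, with attaining element $\mu/|A|$, that is, $\chi_A/|A|\in L^1$, and it is not in $\mathrm{SNA}$.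

## 4. The three theorems, and how the third follows from the others

**Definition (the class $\mathcal R$).** $\mathcal R$ is the set of concave nondecreasing $\rho:[0,\infty)\to[0,\infty)$ with $\rho(0)=0$ and $\lim_{t\to0^+}\rho(t)/t=1$.

The example to keep in mind is $\rho(t)=t/(1+t)$, for which $\rho(t)<t$ when $t>0$. For every $\rho\in\mathcal R$, concavity and $\rho(0)=0$ make $\rho(t)/t$ nonincreasing, so $\rho(t)\le t$. Next, $\rho>0$ on $(0,\infty)$, because $\rho$ is positive near $0^+$ and nondecreasing. Finally $\rho$ is subadditive: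
$$\rho(s+t)=s\,\frac{\rho(s+t)}{s+t}+t\,\frac{\rho(s+t)}{s+t}\le\rho(s)+\rho(t)\qquad(s,t>0).$$
A nondecreasing subadditive function, vanishing only at $0$, turns a metric into a metric, so $d_\rho=\rho\circ d$ is a metric on $M$.

**Theorem A.** Let $M$ be complete and suppose $\mathcal F(M)$ fails the RNP. Then for every $\rho\in\mathcal R$ there is $F\in\mathrm{NA}(\mathcal F(M),\mathbb R)$ with $\|F\|=1$ and $|F(p)-F(q)|\le\rho(d(p,q))$ for all $p,q\in M$.

*The answer is yes.* Take $\rho(t)=t/(1+t)$ in Theorem A. Then $|F(p)-F(q)|<d(p,q)=\|F\|\,d(p,q)$ for all $p\ne q$, so $F\in\mathrm{NA}\setminus\mathrm{SNA}$. Hence $\mathrm{SNA}(M,\mathbb R)=\mathrm{NA}(\mathcal F(M),\mathbb R)$ implies that $\mathcal F(M)$ has the RNP.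

**Theorem B.** Every extreme point of $B_{\mathcal F(M)}$ ($M$ complete) is a molecule $m_{xy}$, $x\ne y$.

**Theorem C.** For complete $M$ the following are equivalent:

1. $\mathcal F(M)$ has the RNP;
2. $\mathrm{SNA}(M,\mathbb R)=\mathrm{NA}(\mathcal F(M),\mathbb R)$;
3. $M$ is purely 1-unrectifiable;
4. every $f\in\mathrm{NA}(\mathcal F(M),\mathbb R)$ attains its norm at an extreme point of $B_{\mathcal F(M)}$;
5. for one (equivalently, for every) $\rho\in\mathcal R$ with $\rho(t)<t$ for all $t>0$, there is no $f\in\mathrm{NA}(\mathcal F(M),\mathbb R)$ with $\|f\|=1$ and $|f(p)-f(q)|\le\rho(d(p,q))$ for all $p,q$.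

**Proof of Theorem C from Theorems A and B.** (1)⇔(3) is [AGPP].

(1)⇒(4). Let $f\in\mathrm{NA}$; we may assume $\|f\|=1$ (for $f=0$ we only need that the ball has an extreme point, which is [Ph]). The set $S=\{\nu\in B_{\mathcal F(M)}:f(\nu)=1\}$ is nonempty, closed, bounded and convex, so by [Ph] it has an extreme point $e$. If $e=\frac12(\nu_1+\nu_2)$ with $\nu_1,\nu_2$ in the ball, then $f(\nu_1)=f(\nu_2)=1$, so $\nu_1,\nu_2\in S$ and $\nu_1=\nu_2=e$. So $e$ is an extreme point of the ball.

(4)⇒(2). By Theorem B, $f\in\mathrm{NA}$ attains its norm at some $m_{xy}$, and this is strong attainment at $x,y$.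

(2)⇒(5) for every $\rho\in\mathcal R$ with $\rho(t)<t$: an $f$ as in (5) would satisfy $|f(p)-f(q)|<\|f\|\,d(p,q)$ for all $p\ne q$, so it would lie in $\mathrm{NA}\setminus\mathrm{SNA}$.

(5) for one $\rho$ ⇒(1): if (1) fails, Theorem A produces, for that $\rho$, a function that (5) forbids. Since $t/(1+t)$ is an admissible $\rho$, "for every" implies "for one", and the circle is closed. $\square$

It remains to prove Theorems A and B.

## 5. From the interval to a curve fragment: three obstructions

Suppose $\mathcal F(M)$ fails the RNP. By [AGPP] there are a compact $K_0\subset\mathbb R$ with $|K_0|>0$ and $\gamma_0:K_0\to M$ with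
$$\ell|s-t|\le d(\gamma_0(s),\gamma_0(t))\le\Lambda|s-t|,\qquad \ell>0 .$$
The natural attempt is to transplant Section 1: put $f_0\circ\gamma_0^{-1}$ on a piece of $\gamma_0(K_0)$, extend it to $M$ by McShane's theorem, and let $\mu(h)$ be the integral of the derivative of $h\circ\gamma_0$ over a fat set $A$. This stops working at three points.

*Speed.* From the bi-Lipschitz bounds alone we can be sure that $f_0\circ\gamma_0^{-1}$ is $1$-Lipschitz only if $f_0$ has slope at most $\ell$. Then $\mu$ takes a value at most $\ell|A|$ on it, while the bound for the norm of $\mu$ is $\Lambda|A|$. Nothing follows unless $\ell=\Lambda$. We must reparametrize so that both constants tend to $1$ at small scales.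

*Chords.* Even at unit speed, chords are shorter than parameter intervals. Let $\gamma(t)=(\cos t,\sin t)$, $t\in[0,1]$, in the Euclidean plane, where $|\gamma(s)-\gamma(t)|=2\sin\frac{|s-t|}2$. Take $U$ dense and open in $[0,1]$ with $|U|<0.01$. Then $A=[0,1]\setminus U$ meets $[0,0.01]$ and $[0.99,1]$; take $s$ and $t$ there. We get $f_0(t)-f_0(s)\ge0.98-0.01=0.97$, while the chord is at most $2\sin\frac12<0.96$. So $f_0\circ\gamma^{-1}$ is not $1$-Lipschitz. Density of $U$ only gives $|U\cap[s,t]|>0$. What we need is that $U$ takes out of *every* interval at least the chord deficit at that scale, which here is $(t-s)-2\sin\frac{t-s}2\le\frac{(t-s)^3}{24}$.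

*Extension.* Suppose $f$ is $1$-Lipschitz on the compact set $\gamma(A)$ and is extended by McShane's formula for $d$. At a point $p\notin\gamma(A)$ the infimum is attained at some $a\in\gamma(A)$, so $F(p)-F(a)=d(p,a)$. The extension has a secant of slope one as soon as $M\ne\gamma(A)$, even if $f$ had none.

The third point is met by extending with respect to the metric $\rho\circ d$, which asks for still smaller increments on $\gamma(A)$. So everything reduces to this: reparametrize so that $d(\gamma(s),\gamma(t))\ge(1-\omega(|s-t|))|s-t|$ with $\omega(0^+)=0$ (Lemma 1), and remove from the parameter interval an open set, of small total measure, that has at every scale at least a prescribed density (Lemma 2).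

## 6. Curve fragments of asymptotically unit speed

**Lemma 1.** Let $K_0\subset\mathbb R$ be compact, $|K_0|>0$, and let $\gamma_0:K_0\to M$ satisfy $\ell|s-t|\le d(\gamma_0(s),\gamma_0(t))\le\Lambda|s-t|$ with $\ell>0$. Then there are a compact $K\subset\mathbb R$ with $|K|>0$, a map $\gamma:K\to M$ and a nondecreasing $\omega:(0,\infty)\to[0,1]$ with $\omega(0^+)=0$ such that
$$(1-\omega(|s-t|))\,|s-t|\le d(\gamma(s),\gamma(t))\le|s-t|\qquad(s\ne t\in K).$$
We may take $\gamma(K)\subset\gamma_0(K_0)$.

We use repeatedly that a $\Lambda$-Lipschitz function on a compact $K_0\subset\mathbb R$, extended affinely over the gaps of $K_0$, is $\Lambda$-Lipschitz on $[\min K_0,\max K_0]$. On each gap the slope is at most $\Lambda$ in absolute value. If $s<t$ are not in one gap, let $s'$ be the least point of $K_0$ that is $\ge s$ and $t'$ the largest that is $\le t$; add the estimates on $[s,s']$, $[s',t']$, $[t',t]$.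

**Step 1: a speed function $m$.** We want a density whose integral dominates $d(\gamma_0(s),\gamma_0(t))$ and is infinitesimally sharp. Let $\{x_i\}$ be countable and dense in $\gamma_0(K_0)$. Let $g_i(t)=d(\gamma_0(t),x_i)$ on $K_0$, extended affinely over the gaps to $I_0=[\min K_0,\max K_0]$. Each $g_i$ is $\Lambda$-Lipschitz. For $s,t\in K_0$,
$$d(\gamma_0(s),\gamma_0(t))=\sup_i|g_i(s)-g_i(t)| :$$
"$\ge$" is the triangle inequality, and "$\le$" follows by letting $x_i$ approach $\gamma_0(s)$. Put $m=\sup_i|g_i'|$ a.e. on $K_0$ and $m=\Lambda$ on $I_0\setminus K_0$. Then $m$ is measurable, $m\le\Lambda$, and $|g_i'|\le m$ a.e. on $I_0$ for every $i$. So for $s<t$ in $K_0$ we have $|g_i(t)-g_i(s)|\le\int_s^tm$, and, taking the supremum over $i$,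
$$\ell(t-s)\le d(\gamma_0(s),\gamma_0(t))\le\int_s^tm.\tag{1}$$

**Step 2: reparametrization by $\int m$.** This makes the curve $1$-Lipschitz. Almost every point $t$ of $K_0$ is a Lebesgue point of $m$ and is not isolated in $K_0$ (isolated points are countably many). Dividing (1) by the length of the interval and letting points of $K_0$ tend to such a $t$ gives $m(t)\ge\ell$. Also $\ell\le\Lambda$, as $K_0$ has two points. So $\ell\le m\le\Lambda$ a.e. on $I_0$, and $h(t)=\int_{\min K_0}^tm$ is an increasing bi-Lipschitz map. Put $K_1=h(K_0)$, which is compact with $|K_1|\geq \ell|K_0|>0$, and $\gamma_1=\gamma_0\circ h^{-1}:K_1\to M$. By (1), $d(\gamma_1(s),\gamma_1(t))\le|s-t|$.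

**Step 3: ratios tend to $1$ almost everywhere.** This is where the choice of $m$ pays. For a.e. $t\in K_0$: $t$ is not isolated in $K_0$, all $g_i$ are differentiable at $t$, $h'(t)=m(t)$ and $m(t)=\sup_i|g_i'(t)|\geq\ell$. For such $t$ and every $i$,
$$\liminf_{K_0\ni s\to t}\frac{d(\gamma_0(s),\gamma_0(t))}{|h(s)-h(t)|}\ge\lim_{K_0\ni s\to t}\frac{|g_i(s)-g_i(t)|}{|h(s)-h(t)|}=\frac{|g_i'(t)|}{m(t)}.$$
Taking the supremum over $i$, the lower limit is at least $1$. Since $h$ is bi-Lipschitz it maps null sets to null sets. So for a.e. $t\in K_1$ we have $\frac{d(\gamma_1(s),\gamma_1(t))}{|s-t|}\to1$ as $K_1\ni s\to t$.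

**Step 4: uniformity.** We pass to a subset where the convergence is uniform. For $t\in K_1$ let
$$\varphi_n(t)=\inf\left\{\frac{d(\gamma_1(s),\gamma_1(t))}{|s-t|}:s\in K_1,\ 0<|s-t|<\tfrac1n\right\},\qquad\inf\emptyset=1.$$
Then $\varphi_n\le1$. For $c\le1$ the set $\{\varphi_n<c\}$ is relatively open in $K_1$: if $\varphi_n(t)<c$, some admissible $s$ has ratio $<c$, and the same $s$ works for all $t'\in K_1$ near $t$. So $\varphi_n$ is Borel, and $\varphi_n\to1$ a.e. by Step 3. By Egorov's theorem (and inner regularity) there is a compact $K\subset K_1$ with $|K|>0$ on which $\varphi_n\to1$ uniformly. Let $\gamma=\gamma_1|_K$ and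
$$\omega(t)=\sup\left\{1-\frac{d(\gamma(s),\gamma(s'))}{|s-s'|}:s\ne s'\in K,\ |s-s'|\le t\right\},\qquad\sup\emptyset=0.$$
Then $\omega$ is nondecreasing with values in $[0,1]$, and for $t<\frac1n$ we have $\omega(t)\le\sup_K(1-\varphi_n)$, so $\omega(0^+)=0$. The lower bound of the lemma is the definition of $\omega$, the upper bound is Step 2, and $\gamma(K)\subset\gamma_0(K_0)$. $\square$

For the circle arc of Section 5 one may take $\omega(t)=t^2/24$.

## 7. A small open set with prescribed density at every scale

**Lemma 2.** Let $\omega:(0,\infty)\to[0,\infty)$ be nondecreasing with $\omega(0^+)=0$, and let $K\subset\mathbb R$ be compact with $|K|>0$. There are a compact interval $I$ and an open set $U\subset I$ with $|(K\cap I)\setminus U|>0$ and $|U\cap[s,t]|\ge\omega(t-s)(t-s)$ for all $s<t$ in $I$.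

**Step 1: construction.** We build $U$ in layers, one for each range of scales, with geometrically decreasing densities, so that the total stays small. Let $\delta=\frac1{10}$. By Lebesgue's density theorem, choose a compact interval $I$, so short that $\omega(|I|)\le\delta$, with $|K\cap I|\ge\frac12|I|$. Choose $|I|=\ell_0>\ell_1>\ell_2>\dots\to0$ with $\omega(\ell_n)\le2^{-n}\delta$ for all $n$. For each $n\ge0$ divide $I$ into equal cells of length at most $\ell_{n+1}/4$. Let $U_n$ be a union of open intervals, one inside each cell, each occupying the fraction $2^{1-n}\delta$ of its cell. Let $U=\bigcup_nU_n$.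

**Step 2: $U$ leaves part of $K$.** We have $|U|\le\sum_{n\ge0}2^{1-n}\delta|I|=4\delta|I|=0.4|I|<\frac12|I|\le|K\cap I|$, so $|(K\cap I)\setminus U|>0$.

**Step 3: $U$ is dense enough at each scale.** Let $s<t$ in $I$, and choose $n$ with $\ell_{n+1}<t-s\le\ell_n$. The cells of the $n$-th division that are contained in $[s,t]$ fill $[s,t]$ except for at most one partial cell at each end. So their total length is at least $(t-s)-2\cdot\frac{\ell_{n+1}}4\ge\frac12(t-s)$. Hence
$$|U\cap[s,t]|\ge2^{1-n}\delta\cdot\tfrac12(t-s)=2^{-n}\delta(t-s)\ge\omega(\ell_n)(t-s)\ge\omega(t-s)(t-s).\qquad\square$$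

## 8. Proof of Theorem A

Let $\mathcal F(M)$ fail the RNP and let $\rho\in\mathcal R$. By [AGPP] and Lemma 1 we have $K,\gamma,\omega$ as in Lemma 1.

**Step 1: one modulus for both losses.** We combine the chord deficit with the loss from $\rho$. Let $\omega_\rho(t)=1-\rho(t)/t$, which is nondecreasing, has values in $[0,1)$, and tends to $0$ at $0^+$. Let $\omega_1=1-(1-\omega)(1-\omega_\rho)$, which is also nondecreasing, has values in $[0,1]$, and tends to $0$ at $0^+$. For $s\ne t$ in $K$ write $D=d(\gamma(s),\gamma(t))\le|s-t|$. If $D>0$, then $\rho(D)=(1-\omega_\rho(D))D\ge(1-\omega_\rho(|s-t|))D$, and for $D=0$ this inequality between the outer terms is trivial. By Lemma 1,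
$$d_\rho(\gamma(s),\gamma(t))\ge(1-\omega_\rho(|s-t|))\,d(\gamma(s),\gamma(t))\ge(1-\omega_1(|s-t|))\,|s-t|\qquad(s\ne t\in K).\tag{2}$$

**Step 2: the function on $\gamma(A)$.** This is the construction of Section 1, with $U$ from Lemma 2. Apply Lemma 2 to $\omega_1$ and $K$ to get $I$ and $U$. Put $A=(K\cap I)\setminus U$, which is compact with $|A|>0$, and $f_0(t)=|[\min I,t]\setminus U|$ for $t\in I$. For $s<t$ in $A$, Lemma 2 and (2) give
$$0\le f_0(t)-f_0(s)=(t-s)-|U\cap[s,t]|\le(1-\omega_1(t-s))(t-s)\le d_\rho(\gamma(s),\gamma(t)).$$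
In particular $f_0(s)=f_0(t)$ if $\gamma(s)=\gamma(t)$. So $f_0\circ\gamma^{-1}$ is a well-defined $1$-Lipschitz function on $(\gamma(A),d_\rho)$.

**Step 3: extension to $M$.** We use McShane's theorem for the metric $d_\rho$, which keeps the $\rho$-bound everywhere. After subtracting a constant we get $F:M\to\mathbb R$ with $F(0)=0$, with $F\circ\gamma-f_0$ constant on $A$, and with
$$|F(p)-F(q)|\le\rho(d(p,q))\le d(p,q)\qquad(p,q\in M).$$
In particular $\|F\|\le1$. It remains to show that $F$ has norm one and attains it.

**Step 4: the functional $\mu$.** For $h\in\mathrm{Lip}_0(M)$ let $H$ be the extension of $h\circ\gamma|_A$ to $[\min A,\max A]$ that is affine on the gaps of $A$. It depends linearly on $h$, and it is $\|h\|$-Lipschitz since $\gamma$ is $1$-Lipschitz. Put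
$$\mu(h)=\int_AH'(t)\,dt .$$
Then $\mu$ is linear and $|\mu(h)|\le|A|\,\|h\|$, so $\mu\in\mathrm{Lip}_0(M)^*$ and $\|\mu\|\le|A|$.

**Step 5: $\mu\in\mathcal F(M)$.** Norm attainment has to take place on $\mathcal F(M)$ and not only on its bidual, so we approximate $\mu$ in norm by finite combinations of evaluations. Let $\varepsilon>0$ and take an open $V\supset A$ with $|V\setminus A|<\varepsilon$. By compactness finitely many components $V_1,\dots,V_k$ of $V$ cover $A$; keep only those that meet $A$. Each $A\cap V_j$ is compact, being $A$ minus the union of the other $V_i$. Let $a_j,b_j$ be its minimum and maximum. Since $V_j$ is an interval, $A\subset\bigcup_j[a_j,b_j]\subset V$, and the intervals $[a_j,b_j]$ are disjoint. For $\nu=\sum_j(\delta_{\gamma(b_j)}-\delta_{\gamma(a_j)})\in\mathcal F(M)$ we have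
$$\nu(h)=\sum_j\bigl(H(b_j)-H(a_j)\bigr)=\sum_j\int_{a_j}^{b_j}H',$$
so $|\nu(h)-\mu(h)|\le\|h\|\,|V\setminus A|\le\varepsilon\|h\|$. Thus $\|\nu-\mu\|\le\varepsilon$, and $\mu\in\mathcal F(M)$ because $\mathcal F(M)$ is closed.

**Step 6: $F$ attains its norm at $\mu/|A|$.** For $h=F$ the function $H$ equals $f_0$ plus a constant on $A$. Almost every $t\in A$ is not isolated in $A$, and both $H$ and $f_0$ are differentiable there, with $f_0'(t)=\chi_{I\setminus U}(t)=1$. At such $t$ the difference quotients along points of $A$ agree, so $H'(t)=f_0'(t)=1$. Hence $F(\mu)=|A|$. With $\|\mu\|\le|A|$ and $\|F\|\le1$ this forces $\|F\|=1$, $\|\mu\|=|A|$, and $F$ attains its norm at $\mu/|A|$. $\blacksquare$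

## 9. Representing measures on $\beta\widetilde M$, and the choice of a best one

We turn to Theorem B. Put
$$\widetilde M=\{(x,y)\in M^2:x\ne y\},\qquad\tilde g(x,y)=\frac{g(x)-g(y)}{d(x,y)}=g(m_{xy}).$$
Let $\beta\widetilde M$ be the Stone–Čech compactification: a compact Hausdorff space containing $\widetilde M$ as a dense subspace, to which every bounded continuous function $u$ on $\widetilde M$ extends uniquely as a continuous function $u^\beta$. For $g\in\mathrm{Lip}_0(M)$ the function $\tilde g$ is bounded and continuous with $\sup|\tilde g|=\|g\|$. So $g\mapsto\tilde g^\beta$ is a linear isometry into $C(\beta\widetilde M)$.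

Fix $\mu\in\mathcal F(M)$ with $\|\mu\|=1$.

**Definition.** $P$ is the set of positive Radon measures $\lambda$ on $\beta\widetilde M$ of mass $1$ with $\int\tilde g^\beta\,d\lambda=g(\mu)$ for all $g\in\mathrm{Lip}_0(M)$.

$P$ is weak*-compact, since it is weak*-closed in the set of probability measures. It is nonempty. Indeed $\tilde g^\beta\mapsto g(\mu)$ is a functional of norm $1$ on a subspace of $C(\beta\widetilde M)$, and by Hahn–Banach and Riesz it is represented by a signed measure $\nu^+-\nu^-$ of total variation $1$. The flip $(x,y)\mapsto(y,x)$ of $\widetilde M$ extends to a homeomorphism $\tau$ of $\beta\widetilde M$, and $\tilde g^\beta\circ\tau=-\tilde g^\beta$. So the positive measure $\nu^++\tau_\#\nu^-$ also represents $\mu$ and has mass $1$. More generally,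
$$\text{a positive measure representing }\nu\in\mathcal F(M)\text{ has mass at least }\|\nu\|,\tag{3}$$
since $|g(\nu)|=|\int\tilde g^\beta d\lambda|\le\|g\|\,\lambda(\beta\widetilde M)$.

Suppose that $\mu$ is an extreme point and that $\lambda\in P$ sits on $\widetilde M$, on a separable part. Then for a small piece $B$ of $\widetilde M$ charged by $\lambda$, extremality forces $\mu$ to be proportional to $\int_Bm_{xy}\,d\lambda$, and shrinking $B$ to a point shows that $\mu$ is a molecule. The exact point where this fails is that $\lambda$ may charge $\beta\widetilde M\setminus\widetilde M$. This can happen even for a molecule. In $M=[0,1]$,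
$$\frac1n\sum_{k=1}^nm_{k/n,\,(k-1)/n}=\sum_{k=1}^n(\delta_{k/n}-\delta_{(k-1)/n})=\delta_1-\delta_0=m_{10}.$$
So every weak* cluster point of the measures $\frac1n\sum_k\delta_{(k/n,(k-1)/n)}$ is in $P$ for $\mu=m_{10}$, and it lives on $\{d^\beta=0\}$, which is disjoint from $\widetilde M$. In a general $M$ the coordinates $x,y$ may also fail to converge at all along a net tending to a point of $\beta\widetilde M$.

The idea is not to take an arbitrary $\lambda\in P$ but one that prefers long edges. Let
$$\psi(t)=\frac t{1+t},\qquad\Theta(t)=t\,\psi(t)=\frac{t^2}{1+t}=t-\psi(t),\qquad J(\lambda)=\int\psi(d)^\beta\,d\lambda .$$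
As $\psi(d)$ is bounded and continuous on $\widetilde M$, $J$ is weak*-continuous. **Fix $\lambda\in P$ maximizing $J$ over $P$.**

In the example, the cluster point has $J=0$, while the point mass at $(1,0)$ has $J=\psi(1)=\frac12$. To see what $J$ measures in general, think of mass $a$ at $(x,y)$ as a flow of strength $w=a/d(x,y)$ from $x$ to $y$. It contributes $a\,\psi(d)=w\,\Theta(d)$ to $J$. Replacing a path of flow by one direct edge of the same strength should increase $J$ if the path is nearly as short as the edge. For example, on the line, two consecutive edges of length $\frac12$ give $2\Theta(\frac12)=\frac13$, and one edge of length $1$ gives $\Theta(1)=\frac12$.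

We record what is needed. The function $\psi$ is concave, so $\Theta=t-\psi$ is convex, and with $\Theta(0)=0$ it is superadditive on $[0,\infty)$. From $\Theta'(t)=1-(1+t)^{-2}$ we have $0\le\Theta'\le1$, and $\Theta(t)\le t$. Finally
$$\Theta(s+t)-\Theta(s)-\Theta(t)=\psi(s)+\psi(t)-\psi(s+t)\tag{4}$$
is nondecreasing in $s$ and in $t$, as its $s$-derivative is $\psi'(s)-\psi'(s+t)\ge0$.

For a finitely supported positive measure $\lambda'=\sum a_k\delta_{(x_k,y_k)}$ on $\widetilde M$ put $\Phi\lambda'=\sum a_km_{x_ky_k}\in\mathcal F(M)$. Then $g(\Phi\lambda')=\int\tilde g\,d\lambda'$ and $\|\Phi\lambda'\|\le\lambda'(\widetilde M)$.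

## 10. Maximality forces the coordinates to be tight

**Step 0: finite approximations.** *For every weak* neighborhood $W$ of $\lambda$ and $\varepsilon>0$ there is a finitely supported probability $\lambda'\in W$ on $\widetilde M$ with $\|\Phi\lambda'-\mu\|<\varepsilon$.* This lets us argue with finite graphs.

Shrinking $W$, we may assume it is convex. Since $\widetilde M$ is dense in $\beta\widetilde M$, finitely supported probabilities on $\widetilde M$ are weak*-dense among the probabilities on $\beta\widetilde M$. Let $C=\{\Phi\lambda':\lambda'\in W\text{ a finitely supported probability on }\widetilde M\}$, a convex set. Given $g_1,\dots,g_k\in\mathrm{Lip}_0(M)$ and $\varepsilon'>0$, the measures in $W$ with $|\int\tilde g_j^\beta d\lambda'-g_j(\mu)|<\varepsilon'$ for all $j$ form a neighborhood of $\lambda$, which contains a finitely supported probability $\lambda'$ on $\widetilde M$, and then $|g_j(\Phi\lambda')-g_j(\mu)|<\varepsilon'$. So $\mu$ is in the weak closure of $C$, which by Mazur's theorem is its norm closure.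

**Step 1: no mass at large distances.** *For every $\eta\in(0,1]$ there are $L\in(0,\infty)$ and $\varepsilon_0>0$ such that every finitely supported positive $\lambda'$ on $\widetilde M$ with mass $\le1+\varepsilon_0$ and $\|\Phi\lambda'-\mu\|\le\varepsilon_0$ satisfies $\lambda'\{d>L\}\le\eta$.* We need this because a flow of a given mass along very long edges has very small strength.

Put $\varepsilon=\varepsilon_0=\eta/12$, write $|x|=d(x,0)$, and let $f\in\mathrm{Lip}_0(M)$ with $\|f\|=1=f(\mu)$ (Hahn–Banach). We cut $f$ off at infinity very slowly, on a logarithmic scale. For $R>0$ let $\chi_R(x)=1$ if $|x|\le R$, $\chi_R(x)=\max(0,1-\varepsilon\log(|x|/R))$ otherwise, and $h_R=f\chi_R$. As a function of $\log|x|$, $\chi_R$ is $\varepsilon$-Lipschitz. If $0<|x|\le|y|$, then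
$$\begin{aligned}|h_R(x)-h_R(y)|&\le\chi_R(y)|f(x)-f(y)|+|f(x)|\,|\chi_R(x)-\chi_R(y)|\\&\le d(x,y)+|x|\,\varepsilon\log\frac{|y|}{|x|}\le d(x,y)+\varepsilon(|y|-|x|)\le(1+\varepsilon)d(x,y),\end{aligned}$$
since $\log\frac{|y|}{|x|}\le\frac{|y|-|x|}{|x|}$. If $x=0$, then $|h_R(y)|\le|f(y)|\le|y|$. So $\|h_R\|\le1+\varepsilon$. As $R\to\infty$, $h_R\to f$ pointwise and boundedly, hence $h_R(\mu)\to f(\mu)=1$. Fix $R$ with $h(\mu)\ge1-\varepsilon$, where $h=h_R$. Let $R'=Re^{1/\varepsilon}$. Since $h=0$ where $|x|\ge R'$ and $|h(x)|\le|x|$, we have $|h|\le R'$. So $|\tilde h|\le2R'/d\le\frac12$ where $d>L:=4R'$. With $t=\lambda'\{d>L\}$,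
$$1-\varepsilon-(1+\varepsilon)\varepsilon_0\le h(\mu)-\|h\|\,\|\Phi\lambda'-\mu\|\le h(\Phi\lambda')=\int\tilde h\,d\lambda'\le(1+\varepsilon)(1+\varepsilon_0-t)+\frac t2\le(1+\varepsilon)(1+\varepsilon_0)-\frac t2 .$$
(If the mass of $\lambda'$ is less than $1+\varepsilon_0$, the bound is only better.) Thus $\frac t2\le2\varepsilon+2(1+\varepsilon)\varepsilon_0\le6\varepsilon$, and $t\le12\varepsilon=\eta$.

**Step 2: tightness of coordinates.** This is where maximality of $J$ is used. For finite $\emptyset\ne E\subset M$ let
$$u_E(x,y)=\min(1,\mathrm{dist}(x,E)),\qquad v_E(x,y)=\min(1,\mathrm{dist}(y,E)).$$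
*For each $r\in(0,1)$, $\inf_E\lambda\{u_E^\beta\ge r\}=0=\inf_E\lambda\{v_E^\beta\ge r\}$.*

We treat $u$; the case of $v$ is identical, with heads $y$ of edges $(x,y)$ in place of tails $x$. Suppose $\lambda\{u_E^\beta\ge r\}\ge c>0$ for all finite $E$. The plan: approximate $\mu$ by a finite $\lambda_1$, let $E$ be its vertices, and approximate again by $\lambda_2$ close to $\lambda$. Much of the flow of $\lambda_2$ must visit points far from $E$, although it starts and ends in $E$, up to a small correction. Shortcutting it increases $J$ by a fixed amount.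

*Constants.* Let $L,\varepsilon_0$ be given by Step 1 for $\eta=c/8$, and let $\kappa=2\psi(r/2)-\psi(r)$. This is positive, since $2\psi(\frac r2)=\frac{2r}{2+r}>\frac r{1+r}$. Let $\varepsilon>0$ satisfy $2\varepsilon\le\varepsilon_0$, $\varepsilon\le\frac c{24}$ and $4\varepsilon\le\frac{\kappa c}{8L}$.

*Two approximations.* By Step 0 take a finitely supported probability $\lambda_1$ with $\|\Phi\lambda_1-\mu\|<\varepsilon$, and let $E$ be the finite set of all coordinates of points of its support. Let $\theta:[0,1]\to[0,1]$ be continuous, $\theta=0$ on $[0,\frac r2]$, $\theta=1$ on $[r,1]$. Then $\int\theta(u_E)^\beta d\lambda\ge\lambda\{u_E^\beta\ge r\}\ge c$. By Step 0 again there is a finitely supported probability $\lambda_2$ with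
$$\|\Phi\lambda_2-\mu\|<\varepsilon,\qquad|J(\lambda_2)-J(\lambda)|<\varepsilon,\qquad\lambda_2\{u_E>\tfrac r2\}\ge\int\theta(u_E)\,d\lambda_2\ge\frac c2 .$$

*A small correction $\sigma$.* The element $\Phi\lambda_1-\Phi\lambda_2$ has norm $<2\varepsilon$ and lies in $\mathcal F(N)$ for a finite $N\ni0$. The unit ball of $\mathrm{Lip}_0(N)$ is the polar of the set of molecules of $N$, which is finite and symmetric. So by the bipolar theorem the unit ball of $\mathcal F(N)$ is the convex hull of these molecules. Since $\mathcal F(N)$ sits isometrically in $\mathcal F(M)$, we get $\Phi\lambda_1-\Phi\lambda_2=\Phi\sigma$ for some finitely supported $\sigma\ge0$ of mass $<2\varepsilon$. Thus $\Phi(\lambda_2+\sigma)=\Phi\lambda_1$.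

*The flow and its divergence.* Consider the finite directed graph with edge weights
$$w(x,y)=\frac{(\lambda_2+\sigma)(\{(x,y)\})}{d(x,y)},\qquad\text{so that}\qquad\Phi(\lambda_2+\sigma)=\sum_{(x,y)}w(x,y)(\delta_x-\delta_y)=\sum_z(\operatorname{div}w)(z)\,\delta_z,$$
where divergence is outflow minus inflow. In the same way $\Phi\lambda_1=\sum_z(\operatorname{div}w_1)(z)\,\delta_z$ with $w_1(x,y)=\lambda_1(\{(x,y)\})/d(x,y)$. The $\delta_x$, $x\ne0$, are linearly independent, so $\operatorname{div}w=\operatorname{div}w_1$ at every vertex $\ne0$. As the divergences of a flow sum to zero, they also agree at $0$. The edges of $w_1$ have both ends in $E$, so $\operatorname{div}w$ is supported in $E$.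

*Flow decomposition.* We claim $w=\sum_\gamma q_\gamma1_\gamma$, a finite sum with $q_\gamma>0$, where each $\gamma$ is a directed cycle with distinct vertices, or a simple directed path from some $a_\gamma\in E$ to some $b_\gamma\in E$, $a_\gamma\ne b_\gamma$. We induct on the number of edges of positive weight, for flows with divergence supported in $E$. Let $w\ne0$. If the positive edges contain a directed cycle with distinct vertices, let $\gamma$ be such a cycle. Otherwise start from a positive edge and prolong it forward and backward along positive edges as far as possible. Without cycles no vertex repeats, so this stops and gives a simple path. Its last vertex has inflow but no outflow and its first vertex has outflow but no inflow. Both have nonzero divergence, so both are in $E$, and they are distinct. Let $\gamma$ be this path. In both cases let $q_\gamma$ be the minimum of $w$ over the edges of $\gamma$ and subtract $q_\gamma1_\gamma$. The rest is $\ge0$, has fewer positive edges, and its divergence is still supported in $E$. This proves the claim.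

*The shortcut measure.* Let $d_e$ be the length of an edge $e$, and let $\ell(\gamma)=\sum_{e\in\gamma}d_e$. Then
$$\sum_\gamma q_\gamma\ell(\gamma)=\sum_ew(e)d_e=\mathrm{mass}(\lambda_2+\sigma)\le1+2\varepsilon .$$
Put
$$\lambda'=\sum_{\gamma\text{ path}}q_\gamma\,d(a_\gamma,b_\gamma)\,\delta_{(a_\gamma,b_\gamma)},\qquad\text{so}\qquad\Phi\lambda'=\sum_{\gamma\text{ path}}q_\gamma(\delta_{a_\gamma}-\delta_{b_\gamma})=\Phi(\lambda_2+\sigma)=\Phi\lambda_1,$$
because $\sum_{(x,y)\in\gamma}(\delta_x-\delta_y)$ telescopes to $\delta_{a_\gamma}-\delta_{b_\gamma}$ on a path and to $0$ on a cycle. As $d(a_\gamma,b_\gamma)\le\ell(\gamma)$,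
$$1-\varepsilon\le\|\Phi\lambda_1\|\le\mathrm{mass}(\lambda')\le1+2\varepsilon .$$
Subtracting $\mathrm{mass}(\lambda')\ge1-\varepsilon$ from $\mathrm{mass}(\lambda_2+\sigma)\le1+2\varepsilon$ gives
$$\sum_{\text{paths}}q_\gamma\bigl(\ell(\gamma)-d(a_\gamma,b_\gamma)\bigr)+\sum_{\text{cycles}}q_\gamma\ell(\gamma)\le3\varepsilon.\tag{5}$$
So almost all of the flow runs along nearly shortest paths.

*The gain in $J$.* Call a path *far* if it passes through a vertex $z$ with $\mathrm{dist}(z,E)>\frac r2$, and let $Q=\sum_{\text{far}}q_\gamma$. On a far path such a $z$ separates two pieces of lengths $\ell',\ell''>\frac r2$, as the endpoints lie in $E$. By superadditivity, (4) and the monotonicity of (4),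
$$\sum_{e\in\gamma}\Theta(d_e)\le\Theta(\ell')+\Theta(\ell'')=\Theta(\ell(\gamma))-\bigl(\psi(\ell')+\psi(\ell'')-\psi(\ell'+\ell'')\bigr)\le\Theta(\ell(\gamma))-\kappa .$$
For every path, superadditivity and $\Theta'\le1$ give
$$\sum_{e\in\gamma}\Theta(d_e)\le\Theta(\ell(\gamma))\le\Theta(d(a_\gamma,b_\gamma))+\ell(\gamma)-d(a_\gamma,b_\gamma),$$
and for a cycle $\sum_{e\in\gamma}\Theta(d_e)\le\ell(\gamma)$. Also
$$J(\lambda_2+\sigma)=\sum_ew(e)d_e\psi(d_e)=\sum_\gamma q_\gamma\sum_{e\in\gamma}\Theta(d_e),\qquad J(\lambda')=\sum_{\text{paths}}q_\gamma\Theta(d(a_\gamma,b_\gamma)).$$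
With (5) we obtain
$$J(\lambda_2)\le J(\lambda_2+\sigma)\le J(\lambda')+3\varepsilon-\kappa Q.\tag{6}$$

*Lower bound for $Q$.* Edges $(x,y)$ with $u_E(x,y)>\frac r2$ carry $\lambda_2$-mass at least $\frac c2$, and they lie only on far paths or on cycles. So $\sum_{\text{far}}q_\gamma\ell(\gamma)+\sum_{\text{cycles}}q_\gamma\ell(\gamma)\ge\frac c2$, and subtracting (5) we get $\sum_{\text{far}}q_\gamma d(a_\gamma,b_\gamma)\ge\frac c2-3\varepsilon$. The measure $\lambda'$ has mass $\le1+2\varepsilon\le1+\varepsilon_0$ and $\|\Phi\lambda'-\mu\|=\|\Phi\lambda_1-\mu\|<\varepsilon\le\varepsilon_0$. So Step 1 applies to it: paths with $d(a_\gamma,b_\gamma)>L$ contribute at most $\frac c8$ to this sum. The remaining far paths contribute at most $LQ$. Hence $LQ\ge\frac c2-3\varepsilon-\frac c8\ge\frac c4$, using $3\varepsilon\le\frac c8$.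

*Contradiction.* By (6) and $J(\lambda_2)\ge J(\lambda)-\varepsilon$,
$$J(\lambda')\ge J(\lambda)-4\varepsilon+\frac{\kappa c}{4L}\ge J(\lambda)+\frac{\kappa c}{8L},$$
and $\frac{\kappa c}{8L}$ does not depend on $\varepsilon$. Let $\varepsilon\to0$ and take a weak* cluster point $\lambda_0'$ of these measures $\lambda'$. It is positive and of mass $\le1$. It represents $\mu$, because $\Phi\lambda'=\Phi\lambda_1\to\mu$ in norm. By (3) its mass is $1$, so $\lambda'_0\in P$. But $J(\lambda_0')\ge J(\lambda)+\frac{\kappa c}{8L}>J(\lambda)$, contradicting maximality.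

## 11. Off the diagonal and on the diagonal: proof of Theorem B

**Step 3: coordinate maps.** We turn tightness into genuine limit points $p_1(\zeta),p_2(\zeta)\in M$ for almost every $\zeta\in\beta\widetilde M$. Applying Step 2 with $r=\frac1k$ ($k\ge2$), for each $k$ and $j$ there are finite sets $E$ with $\lambda\{u_E^\beta\ge\frac1k\}<\frac1j$, and likewise for $v$. Let $M_0$ be the countable union of all these sets. Since $u_E^\beta=\min_{e\in E}u_{\{e\}}^\beta$, and similarly for $v$, we have $\lambda(\Omega)=1$ for the Borel set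
$$\Omega=\bigcap_{k\ge2}\left(\bigcup_{e\in M_0}\{u_{\{e\}}^\beta<\tfrac1k\}\cap\bigcup_{e\in M_0}\{v_{\{e\}}^\beta<\tfrac1k\}\right).$$
Let $\zeta\in\Omega$ and let a net $(x_i,y_i)\in\widetilde M$ converge to $\zeta$. For each $k\geq 2$ there are $e_k,e_k'\in M_0$, depending only on $\zeta$, with $d(x_i,e_k)<\frac1k$ and $d(y_i,e_k')<\frac1k$ eventually. So $(x_i)$ and $(y_i)$ are Cauchy nets, and by completeness $x_i\to p_1(\zeta)$, $y_i\to p_2(\zeta)$ in $M$. The limits from two nets are at distance at most $\frac2k$ for every $k$, so they do not depend on the net. They lie in $M_1=\overline{M_0}$, which is complete and separable.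

For $e\in M_0$ we have $\min(1,d(p_1(\zeta),e))=u_{\{e\}}^\beta(\zeta)$ on $\Omega$, by passing to the limit. So preimages under $p_1$ of balls of radius $<1$ centered in $M_0$ are relatively open in $\Omega$. These balls generate the topology of $M_1$, so $p_1$ is Borel (indeed continuous) on $\Omega$, and so is $p_2$.

If $p_1(\zeta)\ne p_2(\zeta)$, then $(x_i,y_i)\to(p_1(\zeta),p_2(\zeta))$ in $\widetilde M$, hence in $\beta\widetilde M$, so $\zeta=(p_1(\zeta),p_2(\zeta))\in\widetilde M$. The set $\Omega_+=\{\zeta\in\Omega:p_1(\zeta)\ne p_2(\zeta)\}$ is therefore contained in $\widetilde M$, and it is Borel.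

**Now let $\mu$ be an extreme point of $B_{\mathcal F(M)}$.** Then $\|\mu\|=1$, and all of the above applies. We use extremality in this form: if $\nu\in\mathcal F(M)$ and $a\in[0,1]$ satisfy $\|\nu\|\le a$ and $\|\mu-\nu\|\le1-a$, then
$$\nu=a\mu.\tag{7}$$
For $0<a<1$ this is extremality applied to $\mu=a\cdot\frac\nu a+(1-a)\cdot\frac{\mu-\nu}{1-a}$. For $a=0$ it says $\nu=0$, and for $a=1$ it says $\nu=\mu$.

**Step 4: if $\lambda(\Omega_+)>0$, then $\mu$ is a molecule.** This is the localization argument sketched in Section 9. Let $\lambda_0$ be the image of $\lambda|_{\Omega_+}$ under $(p_1,p_2)$, a nonzero finite Borel measure on the separable metric space $\widetilde M\cap M_1^2$. The map $(x,y)\mapsto m_{xy}$ is bounded, and it is norm continuous since $\|\delta_x-\delta_{x'}\|=d(x,x')$. So for Borel $B$ with $\lambda_0(B)>0$ the Bochner integral $\mu_B=\int_Bm_{xy}\,d\lambda_0$ exists in $\mathcal F(M)$, and $\|\mu_B\|\le\lambda_0(B)$. On $\Omega_+$ we have $\zeta=(p_1(\zeta),p_2(\zeta))$, so $g(\mu_B)=\int_{\Omega_B}\tilde g^\beta d\lambda$ with $\Omega_B=\Omega_+\cap(p_1,p_2)^{-1}(B)$.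 Hence $\mu-\mu_B$ is represented by the restriction of $\lambda$ to the complement of $\Omega_B$, and by (3) $\|\mu-\mu_B\|\le1-\lambda_0(B)$. By (7), $\mu=\mu_B/\lambda_0(B)$. Take $(x,y)\in\operatorname{supp}\lambda_0$, which exists since the space is separable, and let $B$ run through balls shrinking to $(x,y)$. By continuity of $m$ the averages $\mu_B/\lambda_0(B)$ tend to $m_{xy}$. So $\mu=m_{xy}$.

**Step 5: $\lambda(\Omega_+)=0$ is impossible.** Now $p_1=p_2=:p$ $\lambda$-a.e., so $\lambda$ lives "on the diagonal". There is no Bochner integral of molecules to localize with. Instead we localize $\lambda$ by cutoff functions of $p$, and the point to check is that the localized functionals still lie in $\mathcal F(M)$.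

Let $h:M\to[0,1]$ be Lipschitz with bounded support, and put
$$\mu_h(g)=\int h(p)\,\tilde g^\beta\,d\lambda\qquad(g\in\mathrm{Lip}_0(M)).$$

*Claim: $\mu_h\in\mathcal F(M)$.* Let $g\in\mathrm{Lip}_0(M)$. Then $(hg)(0)=0$, and
$$\widetilde{hg}(x,y)=h(x)\,\tilde g(x,y)+g(y)\,\tilde h(x,y).$$
Suppose $\operatorname{supp}h$ lies in the ball of radius $R$ about $0$. If $y\in\operatorname{supp}h$, then $|g(y)|\le R\|g\|$, and the identity gives $|\widetilde{hg}(x,y)|\le(1+R\,L(h))\|g\|$. If $x\in\operatorname{supp}h$, exchange the roles of $x$ and $y$; if neither is in the support, $\widetilde{hg}(x,y)=0$. So $hg\in\mathrm{Lip}_0(M)$, with norm at most a constant, depending only on $h$, times $\|g\|$. Let $\zeta\in\Omega$ with $p_1(\zeta)=p_2(\zeta)=p(\zeta)$, and let $(x_i,y_i)\to\zeta$ be a net in $\widetilde M$. Then $h(x_i)\to h(p(\zeta))$ and $g(y_i)\to g(p(\zeta))$, and the identity becomes in the limit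
$$\widetilde{hg}^\beta=h(p)\,\tilde g^\beta+g(p)\,\tilde h^\beta\qquad\lambda\text{-a.e.}$$
If $p(\zeta)\notin\operatorname{supp}h$, then $x_i,y_i\notin\operatorname{supp}h$ eventually, so $\tilde h^\beta(\zeta)=0$. Hence the signed measure $\kappa_h=p_\#(\tilde h^\beta\lambda)$ on $M_1$ is finite and concentrated on the bounded set $M_1\cap\operatorname{supp}h$. Integrating, and using that $\lambda$ represents $\mu$, we get
$$\mu_h(g)=(hg)(\mu)-\int g\,d\kappa_h .$$
The measure $\kappa_h$ is tight, because $M_1$ is complete and separable. Let a net $g_i\to g$ pointwise in the unit ball of $\mathrm{Lip}_0(M)$; on this ball pointwise convergence is weak* convergence. Then $hg_i\to hg$ pointwise and boundedly in norm, so $(hg_i)(\mu)\to(hg)(\mu)$. Also $g_i\to g$ uniformly on compact sets, as all these functions are $1$-Lipschitz, and the $g_i$ are uniformly bounded on $\operatorname{supp}h$. So by tightness $\int g_i\,d\kappa_h\to\int g\,d\kappa_h$. Thus the linear functional $\mu_h$ is weak*-continuous on the unit ball of $\mathcal F(M)^*$. By the Banach–Dieudonné/Krein–Šmulian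 theorem, $\mu_h\in\mathcal F(M)$.

*Localization.* Let $c_h=\int h(p)\,d\lambda\in[0,1]$. Then $\|\mu_h\|\le c_h$, and $\mu-\mu_h$ is represented by $(1-h(p))\lambda$, so $\|\mu-\mu_h\|\le1-c_h$. By (7), $\mu_h=c_h\mu$.

*$\mu$ kills functions that are constant near one point.* Let $x_0\in\operatorname{supp}p_\#\lambda$, which exists because $p_\#\lambda$ lives on the separable space $M_1$. For $\delta>0$ let $h_\delta(x)=\max(0,1-d(x,x_0)/\delta)$. Since $p_\#\lambda$ charges the ball $B(x_0,\frac\delta2)$, $c_{h_\delta}>0$. Let $g\in\mathrm{Lip}_0(M)$ be constant on the ball $B(x_0,2\delta)$. If $d(p(\zeta),x_0)\le\delta$ and $(x_i,y_i)\to\zeta$, then eventually $x_i,y_i\in B(x_0,2\delta)$, so $\tilde g^\beta(\zeta)=0$. If $d(p(\zeta),x_0)>\delta$, then $h_\delta(p(\zeta))=0$. Therefore $c_{h_\delta}\,g(\mu)=\mu_{h_\delta}(g)=0$, and $g(\mu)=0$. As $\delta>0$ was arbitrary, $\mu$ annihilates every $g\in\mathrm{Lip}_0(M)$ that is constant near $x_0$.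

*$\mu=0$.* Such functions approximate all others. For $g\in\mathrm{Lip}_0(M)$ and $s>0$ let $T_s(t)=\operatorname{sign}(t)\max(|t|-s,0)$, a $1$-Lipschitz function, and
$$g_s=T_s\bigl(g-g(x_0)\bigr)-T_s\bigl(-g(x_0)\bigr).$$
Then $g_s(0)=0$ and $\|g_s\|\le\|g\|$. The function $g_s$ is constant where $|g-g(x_0)|\le s$, hence near $x_0$. As $s\to0$, $g_s\to(g-g(x_0))+g(x_0)=g$ pointwise. So $g(\mu)=\lim_{s\to0}g_s(\mu)=0$ for every $g\in\mathrm{Lip}_0(M)$, that is, $\mu=0$. This contradicts $\|\mu\|=1$.

So only the case of Step 4 occurs, and $\mu$ is a molecule. This proves Theorem B, and with it Theorem C: for complete $M$, $\mathrm{SNA}(M,\mathbb R)=\mathrm{NA}(\mathcal F(M),\mathbb R)$ if and only if $\mathcal F(M)$ has the RNP. $\blacksquare$
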